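# Galvin's multiboard game on $(2^{\aleph_0})^+$ boards

## Two innings on six boards

Two players write bits. ONE writes a bit $O_1$, TWO answers with a bit $T_1$, ONE writes $O_2$, TWO answers $T_2$, and the play is the four-bit word $(O_1,T_1,O_2,T_2)$. A set $X$ of four-bit words is fixed, and ONE wins if the word lies in $X$.

A way for TWO to play is a rule $\sigma$ that gives an answer $\sigma(a_1)$ to a first bit $a_1$ and an answer $\sigma(a_1,a_2)$ to two bits. The plays that can occur against $\sigma$ are the four words
$$(a_1,\ \sigma(a_1),\ a_2,\ \sigma(a_1,a_2)),\qquad a_1,a_2\in\{0,1\}.$$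
Let $[\sigma]$ be the set of these four words. TWO can avoid $X$ exactly when $[\sigma]\cap X=\emptyset$ for some $\sigma$. Call $X$ unavoidable if it meets every $[\sigma]$.

Now let ONE play on several boards at once, where a win on a single board suffices, and suppose that ONE is told that $X$ is unavoidable but is not told what $X$ is. How many boards does ONE need?

If there were only one inning, two boards would do: ONE writes $0$ on one board and $1$ on the other, TWO answers $t$ and $t'$, and the two words $(0,t),(1,t')$ are exactly $[\sigma]$ for the rule $\sigma(0)=t$, $\sigma(1)=t'$.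

For two innings, the first try is four boards labeled $00,01,10,11$, with ONE writing the label. TWO can spoil this. In inning 1, TWO answers $0$ on board $00$ and $1$ on board $01$, although ONE wrote $0$ on both. Let $R$ be the set of the four words produced. Every $[\sigma]$ contains two words that begin with $(0,\sigma(0))$, while $R$ contains only one word beginning with $(0,0)$ and only one beginning with $(0,1)$. So $R$ contains no $[\sigma]$. This is fatal for ONE: the complement $X$ of $R$ meets every $[\sigma]$, so $X$ is unavoidable, and ONE has missed it on all boards.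

Six boards are enough. ONE writes $0$ on three boards and $1$ on three. Among the three boards with first bit $0$, two got the same answer; call it $\sigma(0)$. On one board of this pair ONE now writes $0$, on the other $1$, and TWO's answers there are called $\sigma(0,0)$ and $\sigma(0,1)$. The same is done with first bit $1$. Then $R\supseteq[\sigma]$, and every unavoidable $X$ is hit. Five boards are not enough: some bit $b$ is written first on at most two boards, TWO answers differently on them, and then no two boards share a beginning $(b,t)$, while every $[\sigma]$ has two words beginning with $(b,\sigma(b))$.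

The pigeonhole argument iterates. If $f(n)$ boards suffice for $n$ innings, then $2(2f(n)-1)$ boards suffice for $n+1$: ONE writes each bit on $2f(n)-1$ boards, at least $f(n)$ of them get the same answer, and there ONE continues with the $n$-inning method. This gives $2,6,22,86,\dots$ boards. For infinitely many innings the recursion gives nothing, and the subject of this lecture begins.

## Galvin's problem and the three theorems

Write $\mathbf N=\{1,2,\dots\}$, let $\mathbf N_2$ be the set of all infinite $0$-$1$ sequences $(s_1,s_2,\dots)$, and let $\mathfrak c=2^{\aleph_0}$.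

**Definition (the games).** Let $X\subseteq\mathbf N_2$ and let $\kappa$ be a nonzero cardinal. In $\mathrm{GS}_2(X,\kappa)$ the innings are $n=1,2,\dots$. In inning $n$, ONE chooses a bit $O_n(\alpha)$ for every board $\alpha<\kappa$, and then TWO chooses a bit $T_n(\alpha)$ for every board $\alpha<\kappa$. Moves may depend on the entire history on all boards. Put
$$x^\alpha=(O_1(\alpha),T_1(\alpha),O_2(\alpha),T_2(\alpha),\dots),\qquad R=\{x^\alpha:\alpha<\kappa\}.$$
ONE wins the play if $R\cap X\neq\emptyset$; otherwise TWO wins. For $\kappa=1$ this is the usual Gale–Stewart game.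

A theorem of Galvin says that there is a set $X\subseteq\mathbf N_2$ such that neither player has a winning strategy in $\mathrm{GS}_2(X,\kappa)$ whenever (a) $2^\kappa\le2^{\aleph_0}$, or (b) the real line is not the union of $\kappa$ nowhere dense sets of Lebesgue measure zero. Neither condition can hold once $\kappa\ge\mathfrak c$: then $2^\kappa>\kappa\geq\mathfrak c$, and the line is a union of $\kappa$ singletons, with repetitions. Galvin's problem, as found in "Games That Involve Set Theory Or Topology" (http://www.math.ac.vn/publications/vjm/VJM_23/No.%202/M.%20Scheepers.PDF), asks about a cardinal beyond this range: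

*Is it true that for every $X\subseteq\mathbf N_2$ some player has a winning strategy in $\mathrm{GS}_2(X,(2^{\aleph_0})^+)$?*

The answer is that ZFC does not decide this: if ZFC is consistent, the statement can be neither proved nor refuted in ZFC. No large cardinals are used in either direction. The precise results are these.

**Theorem 1.** Let $V_0\models$ ZFC, let $\lambda$ be an uncountable cardinal of $V_0$, and let $V=V_0[C]$ be obtained by adding $\lambda$ Cohen reals. In $V$ there is one $X\subseteq\mathbf N_2$ such that for every nonzero cardinal $\kappa$ (in particular $\kappa=\mathfrak c^+$) neither player has a winning strategy in $\mathrm{GS}_2(X,\kappa)$.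

**Theorem 2.** Let $\lambda$ be an uncountable regular cardinal with $\lambda^{<\lambda}=\lambda=\mathfrak c$ (for example $\lambda=\aleph_1$ under CH), and let $G$ be generic for $\mathrm{Add}(\lambda,\lambda^+)$. In $V[G]$ we have $\mathfrak c=\lambda$, and for every $X\subseteq\mathbf N_2$ and every cardinal $\kappa\ge\lambda^+=\mathfrak c^+$ some player has a winning strategy in $\mathrm{GS}_2(X,\kappa)$.

**Theorem 3.** If $V=L[A]$ for some $A\subseteq\omega_1$ (in particular if $V=L$), the conclusion of Theorem 1 holds.

## Universal strategies decide everything

The six-board example suggests forgetting $X$ and asking whether ONE can force $R$ to contain some $[\sigma]$.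

**Definition ($\sigma$-strategies).** A $\sigma$-strategy is a one-board strategy for TWO, that is, a function $\sigma:\bigcup_{n\ge1}2^n\to2$. For $a\in\mathbf N_2$ let
$$a*\sigma=(a_1,\sigma(a_1),a_2,\sigma(a_1,a_2),\dots),\qquad[\sigma]=\{a*\sigma:a\in\mathbf N_2\}.$$

For example, if $\sigma$ copies ONE's last bit, $\sigma(a_1,\dots,a_n)=a_n$, then $[\sigma]$ consists of the sequences $(a_1,a_1,a_2,a_2,\dots)$. In general $a\mapsto a*\sigma$ is injective, since $a$ is read off at the odd places, so $|[\sigma]|=\mathfrak c$. TWO has a winning strategy in $\mathrm{GS}_2(X,1)$ iff $[\sigma]\cap X=\emptyset$ for some $\sigma$.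

A strategy of ONE on $\kappa$ boards may be regarded as a function $\Phi:({}^\kappa2)^{<\omega}\to{}^\kappa2$ with $O_n=\Phi(T_1,\dots,T_{n-1})$, because ONE's own earlier moves are determined by TWO's.

**Definition (universal).** ONE's strategy $\Phi$ is universal on $\kappa$ if for every run consistent with $\Phi$ there is a $\sigma$ with $[\sigma]\subseteq R$.

The six-board strategy is the two-inning analogue. In the real game a universal strategy needs $\kappa\ge\mathfrak c$, as $|R|\le\kappa$ and $|[\sigma]|=\mathfrak c$.

**Lemma 1.** (i) TWO has a winning strategy in $\mathrm{GS}_2(X,\kappa)$ iff TWO has one in $\mathrm{GS}_2(X,1)$. (ii) If ONE has a winning strategy in $\mathrm{GS}_2(X,\kappa)$ and $\kappa\le\kappa'$, then ONE has one in $\mathrm{GS}_2(X,\kappa')$. (iii) If there is a universal strategy on $\kappa$, then for all $X$ and all $\kappa'\ge\kappa$ some player wins $\mathrm{GS}_2(X,\kappa')$. (iv) If no cardinal carries a universal strategy, there is a single $X$ such that for every nonzero $\kappa$ neither player has a winning strategy in $\mathrm{GS}_2(X,\kappa)$.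

*Proof.* (i) A one-board winning strategy can be used on every board separately. Conversely, given a winning strategy on $\kappa$ boards, TWO treats the single board as board $0$ and pretends that ONE plays $0$ on all other boards. In the resulting $\kappa$-board run ONE wins on no board, in particular not on board $0$.

(ii) ONE ignores the extra boards.

(iii) If TWO has a winning strategy in $\mathrm{GS}_2(X,1)$, use (i). If not, $X$ meets every $[\sigma]$. In a run of the universal strategy $R\supseteq[\sigma]$ for some $\sigma$, so $R\cap X\ne\emptyset$: ONE wins on $\kappa$ boards, and by (ii) on $\kappa'$ boards.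

(iv) We prove the contrapositive. Suppose that for every $X$ some player wins $\mathrm{GS}_2(X,\kappa)$ for some $\kappa$. Let $\mathcal X$ be the set of all $X$ that meet every $[\sigma]$. For $X\in\mathcal X$, TWO has no winning strategy on one board, hence by (i) on no number of boards. So it is ONE who wins $\mathrm{GS}_2(X,\kappa_X)$ for some $\kappa_X$, say by $\Phi_X$. Take as set of boards the disjoint union of blocks of size $\kappa_X$, one for each $X\in\mathcal X$. Let ONE play $\Phi_X$ on block $X$, looking only at that block. We claim that the combined strategy is universal. Suppose some run has $R\supseteq[\sigma]$ for no $\sigma$. Then $X:=\mathbf N_2\setminus R$ meets every $[\sigma]$, so $X\in\mathcal X$. On block $X$ the run is consistent with $\Phi_X$, so some board of that block produces a point of $R\cap X=\emptyset$, a contradiction. $\square$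

So Theorem 2 asks for a universal strategy on $\lambda^+$, and Theorems 1 and 3 ask to show that none exists on any $\kappa$.

## Why pigeonholes run dry, and TWO's echo

The sensible first attempt at a universal strategy continues the six-board method. With infinitely many boards, ONE keeps for each finite sequence $s$ of length $n$ a set $S_s$ of $\kappa$ boards on which ONE has written $s$ and TWO has given the same answers. ONE splits each $S_s$ into two parts of size $\kappa$, writes $0$ on one and $1$ on the other, and in each part keeps $\kappa$ boards with a common answer. Every finite stage works. For $a*\sigma\in R$, however, we need a board in $\bigcap_nS_{(a_1,\dots,a_n)}$, and a decreasing sequence of sets of size $\kappa$ can have empty intersection. For instance, partition the boards into sets $P_1,P_2,\dots$ and let TWO in inning $n$ answer $1$ on $P_n$ and $0$ elsewhere. If ONE always keeps the side with answer $0$, the boards in $P_n$ are discarded in inning $n$, and in the end no board is left.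

A second attempt avoids bookkeeping: on board $\alpha$, ONE writes a sequence fixed in advance, with many different sequences over the boards. This fails in ZFC for any number of boards.

**Example 1 (the echo).** Suppose ONE's moves $O_n$ do not depend on TWO's moves. TWO, who knows ONE's strategy, plays $T_n(\alpha)=O_{n+1}(\alpha)$. If $x^\alpha=a*\sigma$, then $a_{n+1}=O_{n+1}(\alpha)=T_n(\alpha)=\sigma(a_1,\dots,a_n)$ for all $n\ge1$, so $a$ is determined by $a_1$. Hence $[\sigma]\cap R$ has at most two points for every $\sigma$, and $[\sigma]\not\subseteq R$.

So a universal strategy must write bits about which TWO's earlier answers carry no information. Theorem 2 realizes this with generic bits. Theorem 1 shows, conversely, that in a Cohen extension TWO can always leak everything.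

## Forcing facts and names for moves

We use the following textbook facts. Conditions are partial functions ordered by reverse inclusion; $q\le p$ means $q\supseteq p$.

(F1) If $\mathbb 1$ forces that an object with some property exists, there is a name forced by $\mathbb 1$ to have that property.

(F2) $\mathrm{Fn}(Y,2)$, the poset of finite partial functions from $Y$ to $2$, is ccc and so preserves cardinals. If $Y=Y_0\sqcup Y_1$, a function $D:Y\to2$ is $\mathrm{Fn}(Y,2)$-generic over $W$ iff $D\restriction Y_0$ is generic over $W$ and $D\restriction Y_1$ is generic over $W[D\restriction Y_0]$ (product lemma).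

(F3) If $D:Y\to2$ is $\mathrm{Fn}(Y,2)$-generic over $W$ and $K\in W$ is an infinite subset of $Y$, then $D\restriction K\notin W$. Indeed, for $f:K\to2$ in $W$, the conditions $q$ with $q(\xi)\ne f(\xi)$ for some $\xi\in K\cap\operatorname{dom}q$ are dense.

(F4) If every decreasing sequence of conditions of length less than $\lambda$ has a lower bound (the poset is ${<}\lambda$-closed) and $\lambda$ is regular uncountable, then no new $\omega$-sequences of ground model elements are added, and cardinals $\le\lambda$ are preserved. The $\lambda^+$-chain condition preserves cardinals $\ge\lambda^+$.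

(F5) For regular $\lambda$ the set $\{\delta<\lambda^+:\operatorname{cf}\delta=\lambda\}$ is stationary in $\lambda^+$. By Fodor's lemma, a function $F$ with $F(\delta)<\delta$ on a stationary set is constant on a stationary subset.

**Definition (names for moves).** Let $\mathbb P$ be a poset in a ground model and $\kappa$ an ordinal. Let $\mathcal N$ be the set, in the ground model, of all $\tau=\langle(\mathcal A_{\tau,\alpha},e_{\tau,\alpha}):\alpha<\kappa\rangle$ where $\mathcal A_{\tau,\alpha}$ is a maximal antichain of $\mathbb P$ and $e_{\tau,\alpha}:\mathcal A_{\tau,\alpha}\to2$. For generic $G$ put $\tau^G(\alpha)=e_{\tau,\alpha}(r)$, where $r$ is the unique element of $\mathcal A_{\tau,\alpha}\cap G$.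

For example, in $\mathrm{Fn}(\omega,2)$ with generic function $C$, the maximal antichain $\{(0,0)\}$, $\{(0,1),(1,0)\}$, $\{(0,1),(1,1)\}$ with values $0,0,1$ names the bit $C(0)\cdot C(1)$.

Every $h:\kappa\to2$ in the extension is $\tau^G$ for some $\tau\in\mathcal N$: by (F1) take a name for $h$ that is forced by $\mathbb 1$ to be a function $\kappa\to2$, and for each $\alpha$ a maximal antichain of conditions that decide its value at $\alpha$.

## A universal strategy that reads fresh generic bits (Theorem 2)

Let $\kappa=\lambda^+$ and let $\mathbb P=\mathrm{Add}(\lambda,\kappa)$ be the set of partial functions $p:\kappa\times\lambda\to2$ with $|p|<\lambda$. The generic function $g=\bigcup G:\kappa\times\lambda\to2$ gives every board $\alpha$ a row $g(\alpha,\cdot)$ of $\lambda$ bits.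

If ONE simply read along the row, $O_n(\alpha)=g(\alpha,n)$, the echo $T_n(\alpha)=g(\alpha,n+1)$ would win for TWO, by Example 1. The remedy is this: in $V[G]$, ONE looks at the condition in $G$ that decided TWO's answer on board $\alpha$, and reads the next bit of row $\alpha$ at a place beyond everything that this condition mentions in row $\alpha$.

**Step 1 (cardinals, and what has to be found).** As $\lambda$ is regular uncountable, a union of fewer than $\lambda$ increasing conditions is a condition, so $\mathbb P$ is ${<}\lambda$-closed and adds no reals and no new $\omega$-sequences of elements of $V$. As $\lambda^{<\lambda}=\lambda$, the $\Delta$-system lemma gives the $\lambda^+$-c.c. So cardinals are preserved, $\mathfrak c=\lambda$ and $\kappa=\mathfrak c^+$ in $V[G]$. By Lemma 1(iii) it suffices to find in $V[G]$ a universal strategy on $\kappa$.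

**Step 2 (the strategy).** We make precise "beyond everything mentioned". For $p\in\mathbb P$ put
$$\operatorname{supp}p=\{\alpha:\exists\xi\ (\alpha,\xi)\in\operatorname{dom}p\},\qquad\epsilon(p,\alpha)=\sup\{\xi+1:(\alpha,\xi)\in\operatorname{dom}p\}.$$
Since $|p|<\lambda$ and $\lambda$ is regular, $\epsilon(p,\alpha)<\lambda$. Fix in $V$ a well-ordering of $\mathcal N$. In $V[G]$, for $h:\kappa\to2$, let $\nu(h)$ be the least $\tau\in\mathcal N$ with $\tau^G=h$.

Put $\xi_1(\alpha)=0$. Having seen $T_1,\dots,T_n$, let $r_n(\alpha)$ be the unique element of $\mathcal A_{\nu(T_n),\alpha}\cap G$ and put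
$$\xi_{n+1}(\alpha)=\max\{\xi_n(\alpha)+1,\ \epsilon(r_n(\alpha),\alpha)\}.\qquad(1)$$
ONE plays $O_n(\alpha)=g(\alpha,\xi_n(\alpha))$ for all $n\ge1$. Call this strategy $\Phi$. To see it act, suppose $T_1(\alpha)=g(\alpha,1)$ and the least name of $T_1$ has at $\alpha$ the antichain $\{((\alpha,1),0)\},\{((\alpha,1),1)\}$. Then $\epsilon(r_1(\alpha),\alpha)=2$, so ONE skips the bit that TWO has just shown and reads at $\xi_2(\alpha)=2$.

**Step 3 (a condition that puts $a*\sigma$ on a board).** Fix a run consistent with $\Phi$, with TWO's moves $T_n$, and let $\tau_n=\nu(T_n)$. By Step 1 the sequence $(\tau_n)_{n\ge1}$ is in $V$. We work in $V$ with this sequence and describe when a condition guarantees that a given board carries a given sequence.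

**Definition (realizing).** For $a\in\mathbf N_2$, a $\sigma$-strategy $\sigma$ and $\delta<\kappa$, a condition $q$ realizes $(a,\sigma)$ at $\delta$ if there are $r_n\in\mathcal A_{\tau_n,\delta}$ with $r_n\subseteq q$ and $e_{\tau_n,\delta}(r_n)=\sigma(a_1,\dots,a_n)$ $(n\ge1)$ such that, with $\xi_1=0$ and $\xi_{n+1}=\max\{\xi_n+1,\epsilon(r_n,\delta)\}$, we have $q(\delta,\xi_n)=a_n$ (in particular defined) for all $n\ge1$.

For example, if all $\tau_n$ are the trivial name of the constant $0$, with $\mathcal A_{\tau_n,\delta}=\{\emptyset\}$, then all $r_n=\emptyset$ and $\xi_n=n-1$. So $q$ realizes $(a,\sigma)$ at $\delta$ iff $\sigma(a_1,\dots,a_n)=0$ and $q(\delta,n-1)=a_n$ for all $n$.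

Extensions of a realizing $q$ also realize $(a,\sigma)$ at $\delta$. If a realizing $q$ is in $G$, then $r_n\in G$, since $r_n\subseteq q$. So $r_n=r_n(\delta)$, and by induction with (1), $\xi_n=\xi_n(\delta)$. Therefore
$$T_n(\delta)=e_{\tau_n,\delta}(r_n)=\sigma(a_1,\dots,a_n),\qquad O_n(\delta)=g(\delta,\xi_n)=q(\delta,\xi_n)=a_n,$$
that is, $x^\delta=a*\sigma$.

**Step 4 (reduction to a density claim).** We need one $\sigma$ that works for all $a$, so we state what a condition must do to fix $\sigma$.

**Claim.** The following set is dense in $\mathbb P$: all $u$ for which there is $\sigma$ such that for every $a\in\mathbf N_2$ the set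
$$D_a=\{q:\text{for some }\delta,\ q\text{ realizes }(a,\sigma)\text{ at }\delta\}$$
is dense below $u$.

The Claim suffices. By genericity there is such a $u\in G$, with its $\sigma$. Let $a\in\mathbf N_2\cap V[G]$. Then $a\in V$, so $D_a\in V$ is dense below $u\in G$ and meets $G$. By Step 3, $a*\sigma\in R$. Hence $[\sigma]\subseteq R$, and $\Phi$ is universal.

The rest proves the Claim. Let $p\in\mathbb P$, and let
$$S=\{\delta<\kappa:\operatorname{cf}\delta=\lambda,\ \operatorname{supp}p\subseteq\delta\}.$$
As $|\operatorname{supp}p|<\lambda$, the support of $p$ is bounded in $\kappa$, so $S$ is stationary by (F5).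

**Step 5 (all $a$ at once, for one $\delta$).** This step builds, for a fixed $\delta\in S$, a condition $u_\delta\supseteq p$ living on rows below $\delta$, a $\sigma_\delta$, and for each $a$ a condition $w_a^\delta$ living on rows from $\delta$ on, such that $u_\delta\cup w^\delta_a$ realizes $(a,\sigma_\delta)$ at $\delta$. The part below $\delta$ must not depend on $a$. This is possible since there are only countably many finite sequences $s$, and $\lambda$ is uncountable.

Enumerate the nonempty finite $0$-$1$ sequences as $s_1,s_2,\dots$ so that each comes after its nonempty proper initial segments. For nonempty $s$ let $s^-$ be $s$ without its last entry. We construct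

- conditions $p=u^0\subseteq u^1\subseteq\cdots$ with supports $\subseteq\delta$;
- for each nonempty $s$ an ordinal $\xi_s<\lambda$, an $r_s\in\mathcal A_{\tau_{|s|},\delta}$, and a condition $w_s\supseteq w_{s^-}$ with support $\subseteq[\delta,\kappa)$, where $w_\emptyset=\emptyset$, such that
$$\epsilon(w_s,\delta)\le\max\{\xi_s+1,\epsilon(r_s,\delta)\}.\qquad(2)$$

At stage $k$, let $s=s_k$ and $n=|s|$. Put $\xi_s=0$ if $n=1$, and $\xi_s=\max\{\xi_{s^-}+1,\epsilon(r_{s^-},\delta)\}$ otherwise. Then $\epsilon(w_{s^-},\delta)\le\xi_s$: for $n=1$ both sides are $0$, and for $n>1$ this is (2) for $s^-$. So place $\xi_s$ of row $\delta$ is still free in $w_{s^-}$, and with $b$ the last entry of $s$,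
$$w'=w_{s^-}\cup\{((\delta,\xi_s),b)\}$$
is a condition with $\epsilon(w',\delta)=\xi_s+1$. Also $u^{k-1}\cup w'$ is a condition, because the supports are disjoint. By maximality, some $r_s\in\mathcal A_{\tau_n,\delta}$ is compatible with $u^{k-1}\cup w'$. Put
$$u^k=u^{k-1}\cup r_s\restriction(\delta\times\lambda),\qquad w_s=w'\cup r_s\restriction([\delta,\kappa)\times\lambda),\qquad\sigma_\delta(s)=e_{\tau_n,\delta}(r_s).$$
These are conditions with the required supports, (2) holds for $s$, and $r_s\subseteq u^k\cup w_s$.

Let $u_\delta=\bigcup_ku^k$ and $w_a^\delta=\bigcup_{n\ge1}w_{(a_1,\dots,a_n)}$ for $a\in\mathbf N_2$. These are countable increasing unions of conditions, hence conditions, with supports $\subseteq\delta$ and $\subseteq[\delta,\kappa)$ respectively. So $u_\delta\cup w_a^\delta$ is a condition. It realizes $(a,\sigma_\delta)$ at $\delta$: with $s=(a_1,\dots,a_n)$ take $r_n=r_s$. Then $r_n\subseteq u_\delta\cup w^\delta_a$, and $e_{\tau_n,\delta}(r_n)=\sigma_\delta(s)$. The ordinals $\xi_n$ of the definition are the $\xi_s$, since both obey the same recursion, and $w^\delta_a(\delta,\xi_s)=a_n$. For different $a$ the conditions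 $w_a^\delta$ are incompatible, which is natural, since one board carries only one sequence. Different $a$ will have to use different boards.

**Step 6 (making $u_\delta$ and $\sigma_\delta$ independent of $\delta$).** Many boards must share the same $u$ and $\sigma$. Since $|\operatorname{supp}u_\delta|<\lambda=\operatorname{cf}\delta$, the set $\operatorname{supp}u_\delta$ is bounded below $\delta$. By Fodor's lemma there are a stationary $S'\subseteq S$ and $\gamma<\kappa$ with $\operatorname{supp}u_\delta\subseteq\gamma$ for all $\delta\in S'$. A condition with support $\subseteq\gamma$ is a subset of $\gamma\times\lambda\times2$ of size less than $\lambda$. Since $|\gamma|\le\lambda$, there are at most $\lambda^{<\lambda}=\lambda$ of them. There are $\mathfrak c=\lambda$ many $\sigma$'s. So the $\lambda^+$ many $\delta\in S'$ are assigned at most $\lambda$ pairs $(u_\delta,\sigma_\delta)$, and there are $S''\subseteq S'$ of size $\kappa=\lambda^+$, a condition $u$ and a $\sigma$ with $u_\delta=u$ and $\sigma_\delta=\sigma$ for all $\delta\in S''$. Clearly $u\le p$.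

**Step 7 ($D_a$ is dense below $u$).** Let $a\in\mathbf N_2$ and $q\le u$. As $S''$ is unbounded in $\kappa$ and $\operatorname{supp}q$ is bounded, there is $\delta\in S''$ with $\operatorname{supp}q\subseteq\delta$. Then $q$ and $w_a^\delta$ have disjoint supports, so $q\cup w_a^\delta$ is a condition. It extends $q$ and $u\cup w_a^\delta=u_\delta\cup w_a^\delta$, so it realizes $(a,\sigma)$ at $\delta$. Thus $q$ has an extension in $D_a$. This proves the Claim and Theorem 2. $\square$

## Leaking the Cohen bits (Theorem 1)

Let $\mathbb Q=\mathrm{Fn}(\lambda,2)$ and let $C:\lambda\to2$ be the generic function, so that $q$ is in the generic filter iff $q\subseteq C$. By Lemma 1(iv) we must show that in $V=V_0[C]$ no strategy is universal on any nonzero $\kappa$. Suppose that $\Phi\in V$ is universal on $\kappa$.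

The plan is to let TWO play so that on every board the sequence $x^\alpha$ carries exactly the same information over $V_0$ as $C\restriction J_\alpha$, for some countable $J_\alpha\in V_0$. Then we find an $a$ for which $a*\sigma$ is not of this kind.

**Step 1 (a countable family of names closed under everything).** This prepares TWO's play. By (F1), $\Phi$ has a name $\dot\Phi$ forced by $\mathbb 1$ to be a strategy of ONE on $\kappa$ boards: change a given name to the constant-$0$ strategy wherever it does not name a strategy. In $V_0$ choose $\mathcal O:\mathcal N^{<\omega}\to\mathcal N$ such that $\mathbb 1$ forces that $\mathcal O(\tau_1,\dots,\tau_n)$ names $\dot\Phi(\tau_1,\dots,\tau_n)$.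

For $\tau\in\mathcal N$ and $\alpha<\kappa$ the set $\bigcup\{\operatorname{dom}r:r\in\mathcal A_{\tau,\alpha}\}$ is countable, by ccc. In $V_0$ choose $c_{\tau,k}:\kappa\to\lambda$ $(k<\omega)$ with
$$\{c_{\tau,k}(\alpha):k<\omega\}=\{0\}\cup\bigcup\{\operatorname{dom}r:r\in\mathcal A_{\tau,\alpha}\}.$$
Let $\tau^{[k]}\in\mathcal N$ be the name with $(\tau^{[k]})^C(\alpha)=C(c_{\tau,k}(\alpha))$: with $c=c_{\tau,k}(\alpha)$, its antichain at $\alpha$ is $\{\{(c,0)\},\{(c,1)\}\}$, and $\{(c,i)\}$ gets the value $i$. In the example after the definition of $\mathcal N$, the value $C(0)\cdot C(1)$ leads to the names $\tau^{[k]}$ of the single bits $C(0)$ and $C(1)$.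

In $V_0$ let $\mathcal H\subseteq\mathcal N$ be countable, nonempty, and closed under $\mathcal O$ and under all maps $\tau\mapsto\tau^{[k]}$. Let $(\tau_n)_{n\ge1}\in V_0$ enumerate $\mathcal H$.

**Step 2 (TWO's play makes $x^\alpha$ and $C\restriction J_\alpha$ equivalent).** TWO plays $T_n=\tau_n^C$ against $\Phi$. Then $O_n=\mathcal O(\tau_1,\dots,\tau_{n-1})^C=\tau_{m(n)}^C$ for some function $m\in V_0$, since $\mathcal H$ is closed under $\mathcal O$. For $\alpha<\kappa$ let $J_\alpha=\{c_{\tau,k}(\alpha):\tau\in\mathcal H,\ k<\omega\}$, a countable set in $V_0$. Let $W\supseteq V_0$ be a transitive model of ZFC.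

(3) If $C\restriction J_\alpha\in W$, then $x^\alpha\in W$. Indeed, $\tau_n^C(\alpha)=e_{\tau_n,\alpha}(r)$ for the unique $r\in\mathcal A_{\tau_n,\alpha}$ with $r\subseteq C$, and $\operatorname{dom}r\subseteq J_\alpha$ for all $r\in\mathcal A_{\tau_n,\alpha}$. So $T_n(\alpha)$, and also $O_n(\alpha)=\tau_{m(n)}^C(\alpha)$, are computed from $C\restriction J_\alpha$ and data in $V_0$.

(4) If $x^\alpha\in W$, then $C\restriction J_\alpha\in W$. Indeed, for $\tau\in\mathcal H$ we have $\tau^{[k]}\in\mathcal H$, so $\tau^{[k]}=\tau_j$ for some $j$, and $C(c_{\tau,k}(\alpha))=T_j(\alpha)$. Here $\alpha$, $(\tau_n)$ and $(c_{\tau,k})_{\tau\in\mathcal H,k<\omega}$ are in $V_0$.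

**Step 3 (choosing $a$).** By universality $[\sigma]\subseteq R$ for some $\sigma\in V$. As $\sigma$ is a function from a countable set of $V_0$ to $2$, it has a name made of countably many antichains, each countable with finite conditions. So there is $I\subseteq\lambda$, countable in $V_0$, with $\sigma\in V_1:=V_0[C\restriction I]$.

The obvious choice is a Cohen real over $V_1$ taken directly from $C$: distinct $\nu_k\in\lambda\setminus I$ and $a_k=C(\nu_k)$. Let us see where this stops. If $x^\alpha=a*\sigma$, then $x^\alpha\in V_1[a]$, so $C\restriction J_\alpha\in V_1[a]$ by (4). This forces $J_\alpha$ to be contained, up to a finite set, in $I\cup\{\nu_k:k\geq1\}$, by (F3). But there the argument ends: $C\restriction\{\nu_k:k\ge1\}$ is $a$ itself, so $C\restriction J_\alpha\in V_1[a]$ is no contradiction.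

We need a real that does not reveal infinitely many individual bits of $C$ outside $I$. Sums do this. Choose, with both sequences in $V_0$, pairwise distinct $\mu_k,\nu_k\in\lambda\setminus I$ $(k\ge1)$, which is possible as $\lambda$ is uncountable, and put
$$a_k=C(\mu_k)+C(\nu_k)\pmod2,\qquad a=(a_k)_{k\ge1},\qquad N=\{\nu_k:k\ge1\}.$$

**Step 4 (what $V_1[a]$ knows).** We show that $a\notin V_1$, and that with $D:=C\restriction(\lambda\setminus(I\cup N))$,
$$D\restriction K\notin V_1[a]\ \text{ for every infinite }K\in V_1[a]\text{ with }K\subseteq\lambda\setminus(I\cup N).\qquad(5)$$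

Let $C'$ agree with $C$ off $N$ and let $C'(\nu_k)=a_k$. Let $\mathbb Q^*$ be the set of those $q\in\mathrm{Fn}(\lambda\setminus I,2)$ whose domain contains $\mu_k$ iff it contains $\nu_k$, for each $k$; it is dense. For $q\in\mathbb Q^*$ let $q'(\nu_k)=q(\mu_k)+q(\nu_k)\pmod 2$ when these are defined, and $q'=q$ elsewhere. The map $q\mapsto q'$ is in $V_0$, preserves inclusion, and is its own inverse, because $q(\mu_k)+q(\mu_k)+q(\nu_k)=q(\nu_k)$ modulo $2$. So it is an automorphism of $\mathbb Q^*$. If $q\subseteq C$ then $q'\subseteq C'$. By (F2), $C\restriction(\lambda\setminus I)$ is generic over $V_1$. Applying the automorphism, $C'\restriction(\lambda\setminus I)$ is generic over $V_1$ as well.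

Now apply (F2) to $\lambda\setminus I=N\sqcup(\lambda\setminus(I\cup N))$. The restriction $C'\restriction N$, which is $a$ up to reindexing, is generic over $V_1$, so $a\notin V_1$ by (F3). The restriction of $C'$ to $\lambda\setminus(I\cup N)$, which is $D$, is generic over $V_1[a]$, and (5) follows from (F3).

**Step 5 (the contradiction).** Since $[\sigma]\subseteq R$, there is $\alpha$ with $x^\alpha=a*\sigma$. Then $x^\alpha\in V_1[a]$, so $C\restriction J_\alpha\in V_1[a]$ by (4). Suppose that $J_\alpha\setminus I$ is infinite. Since $J_\alpha\setminus I=(J_\alpha\setminus(I\cup N))\cup(J_\alpha\cap N)$, one of two cases holds.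

- $K=J_\alpha\setminus(I\cup N)$ is infinite. Then $D\restriction K=C\restriction K\in V_1[a]$, against (5).
- $J_\alpha\cap N$ is infinite. Then $K=\{\mu_k:\nu_k\in J_\alpha\}$ is infinite, lies in $V_0$, and is disjoint from $I\cup N$. Since $C(\mu_k)=C(\nu_k)+a_k$ modulo $2$, and both $C\restriction J_\alpha$ and $a$ are in $V_1[a]$, again $D\restriction K\in V_1[a]$, against (5).

So $J_\alpha\setminus I$ is finite. Then $C\restriction J_\alpha$ consists of a restriction of $C\restriction I$ and finitely many further values, so $C\restriction J_\alpha\in V_1$. By (3), $x^\alpha\in V_1$. But $a$ is the sequence of entries of $x^\alpha$ at odd places, so $a\in V_1$, contradicting Step 4. This proves Theorem 1. $\square$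

## Independence of the statement

Assume that ZFC is consistent. By Gödel, so is ZFC+GCH. Over a model of GCH, adding $\aleph_1$ Cohen reals gives a model in which $\mathrm{GS}_2(X,(2^{\aleph_0})^+)$ is undetermined for some $X$, by Theorem 1 with $\lambda=\aleph_1$. Over a model of GCH we also have $\aleph_1^{<\aleph_1}=\aleph_1^{\aleph_0}=2^{\aleph_0}=\aleph_1$, so Theorem 2 with $\lambda=\aleph_1$ applies: forcing with $\mathrm{Add}(\omega_1,\omega_2)$ gives a model in which $\mathrm{GS}_2(X,(2^{\aleph_0})^+)$ is determined for every $X$. Hence the statement in Galvin's problem is independent of ZFC.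

## Countable hulls and bounded ranks in $L[A]$ (Theorem 3)

Let $V=L[A]$ with $A\subseteq\omega_1$. By Lemma 1(iv) we must show that no $\Phi$ is universal on any nonzero $\kappa$. Suppose $\Phi$ is universal on $\kappa$.

There is now no generic function $C$. The role of $C\restriction J_\alpha$ will be played by a small countable object $d_\alpha$ that determines $x^\alpha$. That alone is not enough, since uncountably many values $d_\alpha$ might occur. TWO's play must in addition make the size of $d_\alpha$ visible in $x^\alpha$, so that on a set $[\sigma]\subseteq R$ only countably many values occur.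

We recall the facts about $L[A]$ that are used. $L[A]=\bigcup_\beta L_\beta[A]$, where $|L_\beta[A]|=|\beta|$ for infinite $\beta$. For regular $\chi>\omega_1$, the structure $L_\chi[A]$ satisfies "$V=L[A]$" and has a well-order definable from $A$. If $Y\prec L_\chi[A]$ with $A\in Y$, and $\pi:Y\to M$ is the transitive collapse, then $M=L_\eta[\pi(A)]$ with $\eta=M\cap\mathrm{Ord}$ (condensation).

**Step 1 ($H_\theta=L_\theta[A]$ for regular $\theta>\omega_1$).** This gives us a structure with a definable well-order that contains everything we need. Here $H_\theta$ is the set of all sets whose transitive closure has size less than $\theta$. An element of $L_\theta[A]$ lies in some transitive $L_\beta[A]$ of size less than $\theta$, so $L_\theta[A]\subseteq H_\theta$. Conversely, let $x\in H_\theta$. Take a regular $\chi>\theta$ with $x\in L_\chi[A]$, and $Y\prec L_\chi[A]$ of size less than $\theta$ that contains $A$ and $\omega_1$ as elements and $\omega_1$ and the transitive closure of $\{x\}$ as subsets. The collapse of $Y$ fixes $A$ and $x$ and is $L_\eta[A]$ with $\eta<\theta$, so $x\in L_\theta[A]$.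

Fix a regular $\theta>\omega_1$ so large that $\Phi,\kappa,\mathcal P(\kappa)\in H_\theta=L_\theta[A]$. As $\theta$ is regular, $H_\theta$ is a model of ZFC$^-$, that is, ZFC without the power set axiom.

**Step 2 (the hulls).** We attach a countable model to each board. Let $p=(A,\omega_1,\kappa,\Phi)$. Let $H$ be the set of elements definable in $L_\theta[A]$ from $p$, and for $\alpha<\kappa$ let $H_\alpha$ be the set of those definable from $p,\alpha$. There are only countably many formulas, so these sets are countable. They are elementary submodels of $L_\theta[A]$, since a true existential statement with parameters in $H$ (or $H_\alpha$) has a least witness in the well-order definable from $A$, and this witness is again definable. Clearly $H\subseteq H_\alpha$. Moreover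
$$H_\alpha=\{f(\alpha):f\in H\text{ a function with domain }\kappa\}.\qquad(6)$$
If $y$ is the unique element with $\varphi(y,p,\alpha)$, let $f(\xi)$ be the unique $y'$ with $\varphi(y',p,\xi)$ if there is exactly one, and $\emptyset$ otherwise. By replacement $f\in L_\theta[A]$, so $f\in H$, and $f(\alpha)=y$. The other inclusion is clear, as $f,\alpha\in H_\alpha$.

**Step 3 (the datum $d_\alpha$).** We condense the hulls to countable objects of which there are few. Let $\pi_\alpha:H_\alpha\to M_\alpha$ be the transitive collapse, $\eta_\alpha=M_\alpha\cap\mathrm{Ord}$, and $\delta_\alpha=H_\alpha\cap\omega_1$. We have $\omega\subseteq H_\alpha$, and each nonzero $\xi\in H_\alpha\cap\omega_1$ has a surjection $\omega\to\xi$ in $H_\alpha$, so $\xi\subseteq H_\alpha$. Hence $\delta_\alpha$ is a countable ordinal. So $\pi_\alpha(\omega_1)=\delta_\alpha$ and $\pi_\alpha(A)=A\cap\delta_\alpha$, and by condensation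
$$M_\alpha=L_{\eta_\alpha}[A\cap\delta_\alpha].$$
Put $d_\alpha=(\eta_\alpha,\delta_\alpha,\pi_\alpha(\Phi),\pi_\alpha(\kappa),\pi_\alpha(\alpha))$. For each $\eta^*<\omega_1$,
$$\text{only countably many values }d_\alpha\text{ with }\eta_\alpha\le\eta^*\text{ are possible.}\qquad(7)$$
Indeed $\delta_\alpha=\pi_\alpha(\omega_1)<\eta_\alpha\le\eta^*$, and given $\eta_\alpha,\delta_\alpha$ the last three entries lie in the countable set $L_{\eta_\alpha}[A\cap\delta_\alpha]$. Here it matters that $A$ is one fixed set.

**Step 4 (TWO's play, and $d_\alpha$ determines $x^\alpha$).** Let $(B_n)_{n\ge1}$ enumerate the countable set $\mathcal P(\kappa)\cap H$, with repetitions allowed. TWO plays as $T_n$ the characteristic function of $B_n$. By induction, $\Phi,T_1,\dots,T_{n-1}\in H$ gives $O_n=\Phi(T_1,\dots,T_{n-1})\in H$. So each $T_n$ and each $O_n$ is the characteristic function of a set $\{\xi<\kappa:L_\theta[A]\models\varphi(\xi,p)\}$ for some formula $\varphi$, which does not depend on the board. Since $H_\alpha\prec L_\theta[A]$ and $\pi_\alpha$ is an isomorphism,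
$$L_\theta[A]\models\varphi(\alpha,p)\iff M_\alpha\models\varphi(\pi_\alpha(\alpha),\pi_\alpha(p)).$$
The right side depends only on $d_\alpha$, as $\pi_\alpha(p)=(A\cap\delta_\alpha,\delta_\alpha,\pi_\alpha(\kappa),\pi_\alpha(\Phi))$. So $d_\alpha=d_\beta$ implies $x^\alpha=x^\beta$.

**Step 5 (TWO's moves on board $\alpha$ code $M_\alpha$).** This makes $\eta_\alpha$ visible in $x^\alpha$. Let $(f_i)_{i<\omega}$ enumerate the functions in $H$ with domain $\kappa$. The set $\{\xi<\kappa:f_i(\xi)\in f_j(\xi)\}$ is in $H$; let $n(i,j)$ be such that $B_{n(i,j)}$ is this set. For $t\in\mathbf N_2$ define $E_t\subseteq\omega\times\omega$ by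
$$i\,E_t\,j\iff t_{n(i,j)}=1.$$
For example, if $f_i$ is constantly $0=\emptyset$ and $f_j$ is constantly $1=\{\emptyset\}$, then $B_{n(i,j)}=\kappa$ and TWO writes $1$ in inning $n(i,j)$ on every board.

The map $t\mapsto E_t$ is continuous, since each truth value $i\,E_t\,j$ depends on one bit of $t$. For $t=T(\alpha):=(T_n(\alpha))_n$ we have $i\,E_t\,j\iff f_i(\alpha)\in f_j(\alpha)$, and by (6) the map $i\mapsto f_i(\alpha)$ is onto $H_\alpha$. So $E_t$ is well-founded, and $i\mapsto\pi_\alpha(f_i(\alpha))$ maps $\omega$ onto the transitive set $M_\alpha$, turning $E_t$ into $\in$. For a well-founded $E$ on $\omega$, define the $E$-rank by $\operatorname{rk}_E(i)=\sup\{\operatorname{rk}_E(j)+1:j\,E\,i\}$. By induction, the $E_t$-rank of $i$ is the set-theoretic rank of $\pi_\alpha(f_i(\alpha))$. As each ordinal $\xi<\eta_\alpha$ belongs to $M_\alpha$ and has rank $\xi$, every ordinal below $\eta_\alpha$ is a value of the $E_t$-rank.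

**Step 6 (ranks are bounded on $[\sigma]$).** By universality there is $\sigma$ with $[\sigma]\subseteq R$. Let $Z=\{\alpha<\kappa:x^\alpha\in[\sigma]\}$. We show that there is $\eta^*<\omega_1$ with $\eta_\alpha\le\eta^*$ for all $\alpha\in Z$.

Let $\mathcal K$ be the set of all $E_t$, where $t$ is TWO's part of a member of $[\sigma]$. TWO's part $(\sigma(a_1),\sigma(a_1,a_2),\dots)$ depends continuously on $a$, so $\mathcal K$ is a continuous image of the compact space $\mathbf N_2$. Hence it is a closed subset of $\mathcal P(\omega\times\omega)$. Each member of $[\sigma]$ is some $x^\alpha$ with $\alpha\in Z$, and its TWO part is $T(\alpha)$. So all members of $\mathcal K$ are well-founded, by Step 5.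

On $\mathcal K\times\omega$ the relation $(E,i)\prec(E',j)\iff E=E'\wedge i\,E\,j$ is closed and well-founded, and the $\prec$-rank of $(E,i)$ is the $E$-rank of $i$. The Kunen–Martin theorem for $\Sigma^1_1$ well-founded relations (Kechris, *Classical Descriptive Set Theory*, Theorem 31.1) says that the rank of $\prec$ is countable. In the present case a direct proof is short. Let $\mathcal T$ be the set of all $(e;i_0,\dots,i_{m-1})$ with $m\ge1$, $i_0,\dots,i_{m-1}\in\omega$, such that some $E\in\mathcal K$ satisfies $E\cap(m\times m)=e$ and $i_{k+1}\,E\,i_k$ for all $k<m-1$. A child of $(e;i_0,\dots,i_{m-1})$ is a member $(e';i_0,\dots,i_m)$ of $\mathcal T$ with $e'\cap(m\times m)=e$. There are countably many nodes.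

There is no infinite branch. Suppose $(e_m;i_0,\dots,i_{m-1})_{m\ge1}$ is one, with witnesses $E_m\in\mathcal K$, and let $E^*=\bigcup_me_m$. Then $E^*\cap(m\times m)=e_m=E_m\cap(m\times m)$, so $E_m\to E^*$ and $E^*\in\mathcal K$. For each $k$ take $m\ge k+2$ larger than $i_k$ and $i_{k+1}$. From $i_{k+1}\,E_m\,i_k$ we get $i_{k+1}\,E^*\,i_k$. So $E^*$ is not well-founded, a contradiction.

Therefore each node $z$ has a rank $\rho(z)=\sup\{\rho(z')+1:z'\text{ a child of }z\}$, which is a countable ordinal because there are countably many nodes. If $E\in\mathcal K$ and $i_{k+1}\,E\,i_k$ for all $k<m-1$, then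
$$\operatorname{rk}_E(i_{m-1})\le\rho\big(E\cap(m\times m);\,i_0,\dots,i_{m-1}\big).$$
This holds by induction on the left side: each $j\,E\,i_{m-1}$ gives the child $(E\cap((m+1)\times(m+1));i_0,\dots,i_{m-1},j)$, whose $\rho$-rank is at least $\operatorname{rk}_E(j)$. With $m=1$, all values $\operatorname{rk}_E(i)$, for $E\in\mathcal K$ and $i\in\omega$, are at most the countable ordinal $\rho^*=\sup_z\rho(z)$. For $\alpha\in Z$ every ordinal below $\eta_\alpha$ is such a value, by Step 5. So $\eta_\alpha\le\eta^*:=\rho^*+1$.

**Step 7 (the contradiction).** By (7) and Step 6 the set $\{d_\alpha:\alpha\in Z\}$ is countable. By Step 4, $[\sigma]=\{x^\alpha:\alpha\in Z\}$ is countable. But $a\mapsto a*\sigma$ is injective, so $[\sigma]$ is uncountable. This contradiction proves Theorem 3. $\square$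

## Large $\kappa$, the size of the continuum, and measurable cardinals

**Proposition 1.** Let $\kappa\ge2^{\mathfrak c}$. Then $\mathrm{GS}_2(X,\kappa)$ is determined for every $X\subseteq\mathbf N_2$ iff there is a universal strategy on $\kappa$. If $2^{\mathfrak c}=\mathfrak c^+$, this applies to $\kappa=\mathfrak c^+$.

*Proof.* The direction from right to left is Lemma 1(iii). For the other direction, suppose all these games are determined. Then in the proof of Lemma 1(iv) we may take $\kappa_X=\kappa$ for every $X\in\mathcal X$. There are at most $2^{\mathfrak c}\le\kappa$ blocks, each of size $\kappa$, hence $\kappa$ boards in all, and the combined strategy is universal on $\kappa$. $\square$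

**Proposition 2.** If ZFC is consistent, then for each $n\ge1$ both answers to Galvin's problem are consistent with $\mathfrak c=\aleph_n$.

*Proof.* Start with a model of GCH and add $\aleph_n$ Cohen reals. In the ground model, for $k<n$, every function from $\omega_k$ to $\omega_n$ is bounded, so $\aleph_n^{\aleph_k}\le\aleph_n\cdot2^{\aleph_{n-1}}=\aleph_n$. Counting names for subsets of $\omega_k$, which by ccc are given by $\aleph_k$ countable antichains in a poset of size $\aleph_n$, we get $2^{\aleph_k}\le\aleph_n$ in the extension for all $k<n$. Since $\aleph_n$ reals were added, $\mathfrak c=\aleph_n$ there. By Theorem 1 the answer in this model is "no", simultaneously for all $\kappa$. Moreover, in this model bounded functions are counted as before: $\aleph_n^{<\aleph_n}=\aleph_n\cdot2^{<\aleph_n}=\aleph_n=\mathfrak c$. So Theorem 2 with $\lambda=\aleph_n$ applies over it: forcing further with $\mathrm{Add}(\aleph_n,\aleph_{n+1})$ keeps $\mathfrak c=\aleph_n$ and makes the answer "yes". $\square$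

Finally, large cardinals such as measurable cardinals do not settle the matter. Over any model, $\mathrm{Add}(\omega_1,1)$ forces CH, so by Theorem 2 the iteration $\mathrm{Add}(\omega_1,1)*\mathrm{Add}(\omega_1,\omega_2)$ forces "yes", while adding $\aleph_1$ Cohen reals forces "no" by Theorem 1. These are set forcings of small size, and by Lévy–Solovay they preserve all measurable cardinals above their size. Thus a measurable cardinal does not decide Galvin's question either.
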